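# Continuous injections between the Bohr topologies of $\bigoplus_\kappa\mathbb Z_n$ and $\bigoplus_\kappa\mathbb Z_m$

## 1. A continuous injection forces $n\mid m$

For an integer $n\ge 2$ and an infinite cardinal $\kappa$ let $\mathbb V_n^\kappa=\bigoplus_\kappa\mathbb Z_n$ be the direct sum of $\kappa$ copies of $\mathbb Z_n=\mathbb Z/n\mathbb Z$. For an abelian group $G$, let $G^\#$ be $G$ with its **Bohr topology**: the weakest topology that makes every homomorphism $G\to\mathbb T$ continuous, where $\mathbb T$ is the circle group with its usual topology.

**Theorem 1.** Let $n,m\ge2$ be integers and $\kappa$ an infinite cardinal. If $f:\mathbb V_n^\kappa\to\mathbb V_m^\kappa$ is injective and continuous at one point for the Bohr topologies, then $n\mid m$.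

In particular, if $f:(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\kappa)^\#$ is continuous and injective, then $n\mid m$. Whether this is so is a question taken from the document "Universidad Complutense de Madrid", http://www.mat.ucm.es/%7Epeinador/ElenaMartinPeinador/docs/Trabajo_Tesis_Dirigidas/TesisLLeo.pdf. The theorem says: yes, for all $n,m\ge 2$ and all infinite $\kappa$.

The word to underline is *map*: $f$ is any map of the underlying sets, not assumed to be a homomorphism. For homomorphisms the statement is immediate: an injective homomorphism sends an element of order $n$ to an element of order $n$, and every element of $\mathbb V_m^\kappa$ has order dividing $m$. Without continuity the statement is false: $\mathbb V_2^\omega$ and $\mathbb V_3^\omega$ are countably infinite, so there is a bijection between them. Without some form of injectivity it is false as well, because constant maps are continuous. So the theorem claims that the topology, which is built from characters only, remembers enough algebra to detect divisibility.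

That it does not remember *all* the algebra can be seen by hand. Let $G=\mathbb V_2^\omega\oplus\mathbb Z_3$. There is no injective homomorphism $G\to\mathbb V_2^\omega$, but there is a continuous injection $G^\#\to(\mathbb V_2^\omega)^\#$. Indeed $\mathbb V_2^\omega\oplus 0$ is the kernel of a character of order $3$, so $G^\#$ is a disjoint union of three clopen cosets, each homeomorphic to $(\mathbb V_2^\omega)^\#$. On the other side, the subgroup $\{x\in\mathbb V_2^\omega: x_0=x_1=0\}$ is isomorphic to $\mathbb V_2^\omega$, and its four cosets are clopen. Send the three pieces homeomorphically onto three of the four. (The facts about subgroups and translations used here are (B1) and (B2) below.) So one element of order $3$ can be absorbed; Theorem 1 says that infinitely many independent ones cannot.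

The converse is easy. If $n\mid m$, then $\mathbb Z_n$ embeds in $\mathbb Z_m$, so $\mathbb V_n^\kappa$ is isomorphic to a subgroup of $\mathbb V_m^\kappa$, and by (B1) this is a topological embedding for the Bohr topologies. Hence a continuous injection $(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\kappa)^\#$ exists if and only if $n\mid m$, and $(\mathbb V_n^\kappa)^\#$, $(\mathbb V_m^\kappa)^\#$ are homeomorphic if and only if $n=m$.

Sections 2 to 7 prove Theorem 1. The work is concentrated in one statement, Proposition A. With it, Sections 8 and 9 prove two stronger theorems, in which the target is an arbitrary abelian group.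

## 2. Characters, Haar orthogonality and Ramsey's theorem

We write $\mathbb T=\mathbb R/\mathbb Z$, let $|\theta|$ be the distance from $\theta$ to $0$ in $\mathbb R/\mathbb Z$, and put $e(\theta)=e^{2\pi i\theta}$. A *character* of $G$ is a homomorphism $G\to\mathbb T$. By definition of the topology, a neighbourhood of $0$ in $G^\#$ is a set that contains some
$$\{x\in G:\ |\chi_i(x)|<\delta\text{ for }i=1,\dots,N\},\qquad \chi_1,\dots,\chi_N\text{ characters},\ \delta>0 .$$

**Example.** A character of $\mathbb V_n^\kappa$ with basis $(e_\xi)_{\xi<\kappa}$ is an arbitrary choice of values $\chi(e_\xi)\in\{0,\frac1n,\dots,\frac{n-1}n\}$. All its values lie in this finite set, so its kernel has finite index. Hence every neighbourhood of $0$ in $(\mathbb V_n^\kappa)^\#$ contains a subgroup of finite index. The basis vectors $e_0,e_1,\dots$ do not tend to $0$: take $\chi(e_i)=\frac1n$ for all $i$.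

We use the following standard facts.

**(B1)** The group $\mathbb T$ is divisible, so if $A\le G$, every character of $A$ extends to $G$. Thus the characters of $A$ are exactly the restrictions of characters of $G$, and $A^\#$ is a topological subspace of $G^\#$.

**(B2)** Translations are homeomorphisms of $G^\#$. A homomorphism $\varphi:G\to H$ is continuous $G^\#\to H^\#$, because $\chi\circ\varphi$ is a character of $G$ whenever $\chi$ is one of $H$.

**(B3)** If $h\ne0$ in $H$, some character has $\chi(h)\neq0$: define it on $\langle h\rangle$ (send $h$ to $\frac1N$ if $h$ has finite order $N$, to $\frac12$ if the order is infinite) and extend.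

**(B4)** Let $\hat H=\mathrm{Hom}(H,\mathbb T)$ with pointwise convergence. It is a closed subgroup of the compact group $\mathbb T^H$, so it is a compact group; let $\mu$ be its normalized Haar measure. Then
$$\int_{\hat H}e(\chi(h))\,d\mu(\chi)=\begin{cases}1&h=0,\\0&h\ne0.\end{cases}\tag{1}$$
For $h\neq0$ pick $\chi_0$ with $\chi_0(h)\ne0$. Translation invariance of $\mu$ under $\chi\mapsto\chi+\chi_0$ shows that the integral equals $e(\chi_0(h))\ne1$ times itself, so it is $0$.

**(B5) Ramsey's theorem.** If $X$ is infinite, $r\ge1$, and the set $[X]^r$ of $r$-element subsets of $X$ is coloured with finitely many colours, then some infinite $X'\subseteq X$ has all of $[X']^r$ in one colour.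

Elements of $[X]^r$, for $X\subseteq\omega$, are written increasingly: $t=(t_1<\dots<t_r)$. A *$K$-colouring* is a colouring with at most $K$ colours. Finally $H[n]=\{h\in H:nh=0\}$.

A first use of (1), which we shall need in Section 7:

**Lemma 1.** If $x_1,x_2,\dots$ are pairwise distinct elements of $H$, then there is $\chi\in\hat H$ for which $\chi(x_j)$ has two distinct cluster points in $\mathbb T$.

*Proof.* If $e(\chi(x_j))$ converged for every $\chi$, then $|e(\chi(x_j))-e(\chi(x_{j+1}))|^2\to0$ pointwise on $\hat H$, and by dominated convergence its integral would tend to $0$. But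
$$\int|e(\chi(x_j))-e(\chi(x_{j+1}))|^2d\mu=2-2\,\mathrm{Re}\int e(\chi(x_j-x_{j+1}))\,d\mu=2$$
by (1). So some sequence $\chi(x_j)$ diverges, and a divergent sequence in the compact metric space $\mathbb T$ has two distinct cluster points. $\blacksquare$

## 3. Continuity at $0$ read as finite colourings of $\omega$

Let $G=\mathbb V_n^\omega$ with basis $(e_i)_{i<\omega}$, let $H$ be an abelian group, and let $f:G\to H$ satisfy $f(0)=0$ and be continuous at $0$ for the Bohr topologies. We test $f$ on words of a fixed shape. Fix integer weights $c_1,\dots,c_r$ with $\sum_kc_k\equiv0\pmod n$, and put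
$$F(t)=f(c_1e_{t_1}+\dots+c_re_{t_r})\qquad(t\in[\omega]^r).$$

**Definition.** A set $B\subseteq\{1,\dots,r\}$ is *zero-sum* if $\sum_{k\in B}c_k\equiv0\pmod n$.

The sets $\emptyset$ and $\{1,\dots,r\}$ are zero-sum, and the complement of a zero-sum set is zero-sum. For $n=2$ and weights $(1,1,1,1)$ the zero-sum sets are those of even size; for $n=2$ and weights $(1,1)$ they are only $\emptyset$ and $\{1,2\}$.

**Lemma 2.** For every $\chi\in\hat H$ and $\varepsilon>0$ there is a finite colouring of $\omega$ such that $|\chi(F(t))|<\varepsilon$ for every $t\in[\omega]^r$ for which each set $\{k:t_k\text{ has colour }\alpha\}$ is zero-sum. In particular this holds for all monochromatic $t$.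

*Proof.* The function $\chi\circ f$ is continuous at $0$ with value $0$, so $\{x:|\chi(f(x))|<\varepsilon\}$ is a neighbourhood of $0$ in $G^\#$. It contains some $\{x:|\chi_i(x)|<\delta,\ i\le N\}$, hence it contains the subgroup $L=\bigcap_{i\le N}\ker\chi_i$. Each kernel has finite index because $nG=0$, so $L$ has finite index. Colour $i\in\omega$ by the coset $e_i+L$. In $G/L$ the word $\sum_kc_ke_{t_k}$ becomes $\sum_\alpha\bigl(\sum_{k:\,t_k\text{ has colour }\alpha}c_k\bigr)\alpha$. If every colour part is zero-sum, all these coefficients are multiples of $n$, and $n(G/L)=0$, so the word lies in $L$ and $|\chi(F(t))|<\varepsilon$. If $t$ is monochromatic, the only nonempty colour part is $\{1,\dots,r\}$, which is zero-sum. $\blacksquare$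

**Pairs are not enough.** Take $n=2$, $H=\mathbb V_3^\omega$ and weights $(1,1)$. Could continuity at $0$ and injectivity on $D=\{0\}\cup\{e_i+e_j:i<j\}$ already be contradictory? No. Let $f(0)=0$ and $f(e_i+e_j)=e_i-e_j\in\mathbb V_3^\omega$ for $i<j$. This is injective on $D$: the image has coefficient $1$ at $i$ and $2$ at $j$, so $i$ and $j$ can be read off. It is continuous at $0$ on $D$: given a character $\chi$ of $\mathbb V_3^\omega$, colour $i$ by $\chi(e_i)\in\{0,\frac13,\frac23\}$, and for each colour $\alpha$ let $\psi_\alpha$ be the character of $\mathbb V_2^\omega$ with $\psi_\alpha(e_i)=\frac12$ if $i$ has colour $\alpha$ and $0$ otherwise. If $|\psi_\alpha(e_i+e_j)|<\frac14$ for all three $\alpha$, then $i,j$ have the same colour and $\chi(f(e_i+e_j))=0$. For a neighbourhood given by several $\chi$, use all the corresponding $\psi_\alpha$.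

**Four letters would be enough, under two assumptions.** Keep $n=2$ and take weights $(1,1,1,1)$. Suppose that on some infinite $I\subseteq\omega$ we knew that
$$F(t)=w+v_1(t_1)+v_2(t_2)+v_3(t_3)+v_4(t_4),$$
and that for every zero-sum $B$ the function $\sum_{k\in B}v_k$ is constant on $I$. For $j<j'$ in $I$ put $\nu_k=v_k(j)-v_k(j')$. Pairs of positions are zero-sum, so $\nu_k=-\nu_l$ for all $k\ne l$. Hence $\nu_1=-\nu_2=\nu_3=-\nu_1$, so $2\nu_1=0$, and likewise $2\nu_4=0$. If $H=\mathbb V_3^\omega$, then $\nu_4=0$, that is, $F(t_1,t_2,t_3,j)=F(t_1,t_2,t_3,j')$, and $f$ is not injective. In the example with pairs, $v_1(i)=e_i$ and $v_2(j)=-e_j$ pass the only available test, $v_1+v_2=0$. With four letters the sign pattern $+,-$ has nowhere to go.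

So two things are needed: an additive form of $F$ on an infinite set, and constancy of the zero-sum block sums. For general $n,m$ we must also choose good weights.

## 4. Words of total weight $2n$, and how they prove Theorem 1

**Proposition A.** Let $n\ge2$, let $G=\mathbb V_n^\omega$ have basis $(e_i)_{i<\omega}$, let $H$ be an abelian group, and let $f:G^\#\to H^\#$ be continuous at $0$ with $f(0)=0$. Let $1\le d<n$ and $r=2n-d+1$. For $t\in[\omega]^r$ put $F(t)=f(e_{t_1}+\dots+e_{t_{r-1}}+d\,e_{t_r})$. Then there is an infinite $I\subseteq\omega$ such that for all $t_1<\dots<t_{r-1}<j<j'$ in $I$ there is $\nu\in H[n]$ with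
$$F(t_1,\dots,t_{r-1},j)-F(t_1,\dots,t_{r-1},j')=d\nu .\tag{2}$$

The weights are $c_1=\dots=c_{r-1}=1$, $c_r=d$, with sum $(2n-d)+d=2n$. With total weight $n$ instead of $2n$, that is, weights $1,\dots,1,d$ on $n-d+1$ positions, the only zero-sum sets would be $\emptyset$ and everything; the pairs above are the case $n=2$, $d=1$.

**Example.** Let $n=4$, $d=2$. Then $r=7$, the weights are $(1,1,1,1,1,1,2)$ with sum $8$, and besides $\emptyset$ and everything the zero-sum sets are: any four of the first six positions, and position $7$ together with any two of the first six. For the identity map of $\mathbb V_4^\omega$ the difference in (2) is $2(e_j-e_{j'})$, so (2) holds with $\nu=e_j-e_{j'}$. The last weight $d$ is there for targets such as $H=\mathbb V_2^\omega$: with $d=1$, (2) would only say that the difference is some $\nu$ with $4\nu=0$, which is no restriction in $\mathbb V_2^\omega$; with $d=2$ it says that the difference is $2\nu=0$.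

**Proof of Theorem 1 from Proposition A.** Let $f:\mathbb V_n^\kappa\to\mathbb V_m^\kappa$ be injective and continuous at $x_0$. Replace $f$ by $x\mapsto f(x_0+x)-f(x_0)$; by (B2) this map is continuous at $0$, it is injective, and it sends $0$ to $0$. Restrict it to the subgroup $\mathbb V_n^\omega$ spanned by countably many basis elements; the inclusion is Bohr-continuous.

Suppose $n\nmid m$. Then $d=\gcd(n,m)$ satisfies $1\le d<n$. Proposition A with $H=\mathbb V_m^\kappa$ gives $t_1<\dots<t_{r-1}<j<j'$ and $\nu\in H$ with $n\nu=0$ and
$$f\Bigl(\sum_{k<r}e_{t_k}+d\,e_j\Bigr)-f\Bigl(\sum_{k<r}e_{t_k}+d\,e_{j'}\Bigr)=d\nu .$$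
Also $m\nu=0$, since $mH=0$. As $d$ is an integer combination of $n$ and $m$, we get $d\nu=0$. But the two arguments of $f$ differ by $d(e_j-e_{j'})\ne0$, because $0<d<n$. This contradicts injectivity. $\blacksquare$

It remains to prove Proposition A. From now on, $f,F,n,d,r$ are as in the proposition, and Lemma 2 is used with these weights.

## 5. Mixed differences vanish on an infinite set

**The order of quantifiers.** Lemma 2 gives, for each single $\chi$ and $\varepsilon$, a finite colouring, hence an infinite $I\subseteq\omega$ with $|\chi(F(t))|<\varepsilon$ for all $t\in[I]^r$. The natural attempt is to find one $I$ for all $\chi$. It cannot succeed: if $I$ worked for all $\chi$ and all $\varepsilon$, then by (B3) $F$ would vanish on $[I]^r$, and for the identity map of $\mathbb V_n^\omega$ we have $F(t)=\sum_kc_ke_{t_k}\ne0$ always. The colouring really depends on $\chi$.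

Two changes get past this point. First, aim for a conclusion that the identity map satisfies: not $F=0$, but the vanishing of second differences of $F$ in two different coordinates. Second, do not look for one set that is good for all characters; instead *measure* the set of characters that are small on monochromatic words for some $K$-colouring. On a finite set $Y$ whose size is linear in $M$, the number of $K$-colourings is only exponential in $M$. If second differences did not vanish, an $M\times M$ grid of them would behave like independent elements, and a character would be small on all of them with probability at most $(2/3)^{M^2}$. Then $M^2$ beats $M$. With first differences we would have only $M$ elements and the bound $(2/3)^M$, which does not beat $K^{K(6M+r)}$ for $K\ge2$; and first differences do not vanish for the identity.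

**Definition.** Let $1\le k<l\le r$ and $s\in[\omega]^{r+2}$. Put $a=s_k$, $a'=s_{k+1}$, $b=s_{l+1}$, $b'=s_{l+2}$. For $u\in\{a,a'\}$ and $v\in\{b,b'\}$ let $F(u,v)$ be the value of $F$ at the $r$-set consisting of $u$, $v$ and the remaining $r-2$ elements of $s$; in it, $u$ has position $k$ and $v$ has position $l$. The *mixed difference* is
$$\Delta_{kl}(s)=F(a',b')-F(a,b')-F(a',b)+F(a,b).$$

The positions fit: below $a$ there are $k-1$ elements of $s$, between $a'$ and $b$ there are $l-k-1$, and above $b'$ there are $r-l$. If $F(t)=w+\sum_kv_k(t_k)$, then every mixed difference is $0$; this covers the example $F(i,j)=e_i-e_j$.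

**Definition.** A finite family $(z_x)$ in $H$ is *dissociated* if $\sum_xc_xz_x=0$ with all $c_x\in\{-1,0,1\}$ implies that all $c_x=0$. For example, distinct basis vectors of $\mathbb V_m^\omega$ are dissociated (also for $m=2$); in $\mathbb V_3^\omega$ the family $e_1,\,2e_1$ is not, since $e_1+2e_1=0$.

**Lemma 3.** Let $1\le k<l\le r$. Every infinite $I_0\subseteq\omega$ contains an infinite $I'$ with $\Delta_{kl}=0$ on $[I']^{r+2}$.

*Proof.* By Ramsey's theorem there is an infinite $I'\subseteq I_0$ on which $\Delta_{kl}$ is either always zero or never zero. Suppose it is never zero on $[I']^{r+2}$. We derive a contradiction in five steps.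

**Step 1. Make linear relations homogeneous.** The purpose is that whether a short $\pm1$ relation between values of $F$ holds depends only on order positions. Fix $K,M\ge1$ and let $q=4M+r-2$. For a function $p:[\{1,\dots,q\}]^r\to\{-1,0,1\}$ and $X=\{x_1<\dots<x_q\}\subseteq I'$ let
$$p(X)=\sum_Tp(T)F(x_T),\qquad x_T=\{x_i:i\in T\}.$$
There are finitely many functions $p$, so colouring each $q$-set $X$ by the set $\{p:p(X)=0\}$ uses finitely many colours. By Ramsey's theorem there is an infinite subset of $I'$ all of whose $q$-subsets have the same set $\{p:p(X)=0\}$. Let $Y=Y_{K,M}$ be a finite subset of it with $|Y|=K(6M+r)$. Note that $Y$ depends on $K$ and $M$ only; no character and no colouring of $\omega$ has been chosen yet.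

**Step 2. Lay out a grid inside a colour class.** The purpose is to build, for any $K$-colouring of $Y$, many mixed differences that use one colour only. Some colour class $Z$ has at least $6M+r$ elements. Choose in $Z$, in increasing order, the $6M+r-2$ elements
$$g_1<\dots<g_{k-1}<a_1<a_1''<a_1'<\dots<a_M<a_M''<a_M'<h_1<\dots<h_{l-k-1}$$
$$<b_1<b_1''<b_1'<\dots<b_M<b_M''<b_M'<m_1<\dots<m_{r-l}.$$
Write $F(u,v)=F(g,u,h,v,m)$ and put, for $1\le x,y\le M$,
$$z_{xy}=F(a_x',b_y')-F(a_x,b_y')-F(a_x',b_y)+F(a_x,b_y).$$
The doubly primed points are spare; they serve only in the next step.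

**Step 3. The $M^2$ elements $z_{xy}$ are dissociated.** This is where nonvanishing of $\Delta_{kl}$ is used. Suppose $\sum c_{xy}z_{xy}=0$ with $c_{xy}\in\{-1,0,1\}$ and $c_{x_0y_0}\ne0$. Let $X$ be the set of the $q$ chosen points without double primes. An $r$-set occurring in some $z_{xy}$ is given by a pair $(u,v)$ with $u\in\{a_x,a_x'\}$, $v\in\{b_y,b_y'\}$, and this pair determines $(x,y)$. So all the $r$-sets occurring in the various $z_{xy}$ are pairwise distinct, and $\sum c_{xy}z_{xy}=p(X)$ for some $p$ with values in $\{-1,0,1\}$.

Let $X_1$ arise from $X$ by replacing $a'_{x_0}$ by $a''_{x_0}$, let $X_2$ arise by replacing $b'_{y_0}$ by $b''_{y_0}$, and let $X_3$ arise by both replacements. These are $q$-subsets of $Y$, and since $a_{x_0}<a''_{x_0}<a'_{x_0}$ and $b_{y_0}<b''_{y_0}<b'_{y_0}$, every replaced point keeps its position in the order. By homogeneity, $p(X)=0$ implies $p(X_1)=p(X_2)=p(X_3)=0$. Now look at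
$$p(X)-p(X_1)-p(X_2)+p(X_3)=0 .$$
A set $T$ that does not use the slot of $a'_{x_0}$ contributes equally to $p(X)$ and $p(X_1)$, and equally to $p(X_2)$ and $p(X_3)$, so it cancels. A set $T$ that does not use the slot of $b'_{y_0}$ contributes equally to $p(X)$ and $p(X_2)$, and equally to $p(X_1)$ and $p(X_3)$, so it cancels too. The only $r$-set in the support of $p$ that uses both slots is that of $F(a'_{x_0},b'_{y_0})$, with coefficient $c_{x_0y_0}$. With $a'=a'_{x_0}$, $a''=a''_{x_0}$, $b'=b'_{y_0}$, $b''=b''_{y_0}$, what remains is
$$0=c_{x_0y_0}\bigl(F(a',b')-F(a'',b')-F(a',b'')+F(a'',b'')\bigr).$$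
The bracket is $\Delta_{kl}(g,a'',a',h,b'',b',m)$, which is nonzero since all these points lie in $I'$; and $c_{x_0y_0}=\pm1$. This is a contradiction.

**Step 4. Few characters are small on a dissociated family.** The purpose is to bound, for one fixed colouring of $Y$, the measure of the characters that are small on $[Z]^r$. Expand the Riesz product
$$\prod_{x,y}\bigl(1+\cos2\pi\chi(z_{xy})\bigr)=\prod_{x,y}\bigl(1+\tfrac12e(\chi(z_{xy}))+\tfrac12e(-\chi(z_{xy}))\bigr).$$
Each term of the expansion is a constant times $e\bigl(\chi(\sum c_{xy}z_{xy})\bigr)$ for one choice of $c_{xy}\in\{-1,0,1\}$. By dissociation, $\sum c_{xy}z_{xy}\ne0$ unless all $c_{xy}=0$. So by (1) only the constant term $1$ contributes to the integral: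
$$\int_{\hat H}\prod_{x,y}\bigl(1+\cos2\pi\chi(z_{xy})\bigr)\,d\mu(\chi)=1 .$$
The integrand is nonnegative. If $|\chi(F(t))|<\frac1{24}$ for all $t\in[Z]^r$, then $|\chi(z_{xy})|<\frac4{24}=\frac16$, so $\cos2\pi\chi(z_{xy})>\cos\frac\pi3=\frac12$ for all $x,y$, and the product is at least $(3/2)^{M^2}$. By Markov's inequality,
$$\mu\bigl\{\chi:|\chi(F(t))|<\tfrac1{24}\ \text{ for all }t\in[Z]^r\bigr\}\le(2/3)^{M^2}.\tag{3}$$

**Step 5. Count colourings.** The purpose is to let (3) collide with Lemma 2. Let $E_{K,M}$ be the set of $\chi\in\hat H$ for which some $K$-colouring of $Y_{K,M}$ has $|\chi(F(t))|<\frac1{24}$ for all monochromatic $t\in[Y_{K,M}]^r$. For a fixed colouring these are finitely many open conditions on $\chi$, and there are finitely many colourings, so $E_{K,M}$ is open. There are at most $K^{K(6M+r)}$ colourings, and for each of them (3) applies with its class $Z$. Hence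
$$\mu(E_{K,M})\le K^{K(6M+r)}\,(2/3)^{M^2}\longrightarrow0\qquad(M\to\infty,\ K\text{ fixed}).$$
Let $\Gamma_K$ be the set of $\chi$ for which some $K$-colouring of the whole of $\omega$ has $|\chi(F(t))|<\frac1{24}$ for all monochromatic $t\in[\omega]^r$. Such a colouring restricts to $Y_{K,M}$ for every $M$, so $\Gamma_K\subseteq\bigcap_ME_{K,M}$, which is a Borel set of measure $0$. But Lemma 2 with $\varepsilon=\frac1{24}$ says that every $\chi\in\hat H$ lies in $\Gamma_K$ for some $K$. So $\hat H$ is covered by countably many Borel null sets, contradicting $\mu(\hat H)=1$. $\blacksquare$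

Apply Lemma 3 successively to the finitely many pairs $k<l$, each time inside the set obtained before. Vanishing of $\Delta_{kl}$ passes to subsets, so we obtain an infinite $I=\{i_0<i_1<\cdots\}$ with
$$\Delta_{kl}=0\ \text{ on }[I]^{r+2}\qquad\text{for all }1\le k<l\le r.\tag{4}$$

## 6. From vanishing mixed differences to the additive form

**Step 6. Moving one coordinate has an effect independent of the others.** The purpose is to define the one-variable functions that will make up $F$. Let $a<a'$ in $I$, and let $t\in[I]^r$ have $t_k=a$ and, if $k<r$, $t_{k+1}>a'$; call such $t$ *admissible* for $(k,a,a')$. Let $t^{a\to a'}$ be $t$ with $a$ replaced by $a'$. We claim that $F(t^{a\to a'})-F(t)$ depends only on $k,a,a'$.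

First, move one other coordinate $t_l$ to another element $t_l^\circ$ of $I$ such that order positions are preserved, and such that the coordinate stays below $a$ if $l<k$ and above $a'$ if $l>k$. The $r+2$ points involved, namely the entries of $t$ together with $a'$ and $t_l^\circ$, form a set $s$ in which $a,a'$ are adjacent and $t_l,t_l^\circ$ are adjacent. If $k<l$, let $b<b'$ be $t_l,t_l^\circ$ in increasing order. Then (4) says $\Delta_{kl}(s)=0$, that is,
$$F(a',b')-F(a,b')=F(a',b)-F(a,b),$$
so $F(t^{a\to a'})-F(t)$ does not change under the move. If $l<k$, then $t_l,t_l^\circ$ form the lower pair and $a,a'$ the upper pair, and $\Delta_{lk}(s)=0$ says the same.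

Second, any two admissible sets for $(k,a,a')$ are connected by such moves. The lower part $t_1<\dots<t_{k-1}<a$ is brought to $(i_0,\dots,i_{k-2})$ by moving $t_1$ down to $i_0$, then $t_2$ down to $i_1$, and so on; since $t_j\ge i_{j-1}$ always, positions are preserved. For the upper parts of two admissible sets, choose a common target $u_{k+1}<\dots<u_r$ in $I$ above all entries of both. Move $t_r$ up to $u_r$ first, then $t_{r-1}$ to $u_{r-1}$, and so on down to $t_{k+1}$. This proves the claim.

**Step 7. Assemble $F$.** The purpose is to write $F$ as a sum of one-variable functions. Denote the element from Step 6 by $\delta_k(a,a')$. It is defined whenever $i_{k-1}\le a<a'$ in $I$, because then there are $k-1$ elements of $I$ below $a$ and infinitely many above $a'$. Put $v_k(i_{k-1})=0$, put $v_k(a)=\delta_k(i_{k-1},a)$ for $a>i_{k-1}$ in $I$, and put $w=F(i_0,\dots,i_{r-1})$. Given $t\in[I]^r$, raise the coordinates of $(i_0,\dots,i_{r-1})$ to those of $t$ one at a time, *starting with the last*. When coordinate $k$ is raised from $i_{k-1}$ to $t_k$, the next coordinate is already $t_{k+1}>t_k$, so we are at an admissible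 set for $(k,i_{k-1},t_k)$ and $F$ changes by $v_k(t_k)$ (if $t_k=i_{k-1}$, nothing happens and $v_k(t_k)=0$). After all $r$ raises,
$$F(t)=w+\sum_{k=1}^rv_k(t_k)\qquad(t\in[I]^r).\tag{5}$$
Now drop $i_0,\dots,i_{r-1}$ from $I$. Then every $v_k$ is defined on all of $I$, and (5) stays true, here and on every smaller set.

## 7. Zero-sum blocks have finite range, and the end of Proposition A

**Step 8. Block sums take finitely many values.** The purpose is to use Lemma 2 in its full strength, with two colours in one word. For zero-sum $B$ put $v_B=\sum_{k\in B}v_k$. We claim that $v_B$ has finite range on $I$.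

Suppose not. Choose $a_1<a_2<\cdots$ in $I$ such that the elements $x_j=v_B(a_j)$ are pairwise distinct. By Lemma 1 there is $\chi\in\hat H$ such that $\chi(x_j)$ has two cluster points $\theta\ne\theta'$. Let $0<\varepsilon<|\theta-\theta'|/2$ and take the finite colouring of Lemma 2 for $\chi$ and $\varepsilon$. Pass to a subsequence along which $\chi(x_j)\to\theta$; by the pigeonhole principle pass to one that is monochromatic; by compactness of $\mathbb T^r$ pass to one along which all $\chi(v_k(a_j))$ converge. Do the same for $\theta'$. We get infinite monochromatic sets $J,J'\subseteq\{a_j\}$ such that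

- along $J$: $\chi(v_k(a))\to\gamma_k$ for all $k$, and $\sum_{k\in B}\gamma_k=\theta$;
- along $J'$: $\chi(v_k(a))\to\gamma'_k$ for all $k$, and $\sum_{k\in B}\gamma'_k=\theta'$.

Take $t\in[J]^r$ and let $t_1\to\infty$. These $t$ are monochromatic, so $|\chi(F(t))|<\varepsilon$, and (5) gives in the limit
$$\Bigl|\chi(w)+\sum_{k}\gamma_k\Bigr|\le\varepsilon .\tag{6}$$
Next take $t_1<\dots<t_r$ with $t_k\in J'$ for $k\in B$ and $t_k\in J$ for $k\notin B$, and again let $t_1\to\infty$; such $t$ exist because $J$ and $J'$ are infinite. If $J$ and $J'$ have different colours, the nonempty colour parts of $t$ are among $B$ and its complement. If they have the same colour, the only nonempty colour part is $\{1,\dots,r\}$. In both cases all colour parts are zero-sum, so Lemma 2 applies and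
$$\Bigl|\chi(w)+\sum_{k\notin B}\gamma_k+\sum_{k\in B}\gamma'_k\Bigr|\le\varepsilon .\tag{7}$$
Subtracting the elements of $\mathbb T$ in (6) and (7) gives $|\theta-\theta'|\le2\varepsilon<|\theta-\theta'|$, a contradiction. This proves the claim.

There are finitely many zero-sum sets $B$. By the pigeonhole principle, after shrinking the infinite set $I$ we may assume that $v_B$ is constant on $I$ for every zero-sum $B$.

**Step 9. Solve the linear system.** The purpose is to read off (2) from constancy of the blocks. Let $j<j'$ in $I$ and put $\nu_k=v_k(j)-v_k(j')$. By Step 8,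
$$\sum_{k\in B}\nu_k=0\qquad\text{for every zero-sum }B.\tag{8}$$
The first $r-1=2n-d\ge n+1$ positions have weight $1$, so any $n$ of them form a zero-sum set. Given two of them, $u\ne u'$, there are $2n-d-2\ge n-1$ others among the first $r-1$; choose $n-1$ of these. Comparing (8) for these $n-1$ positions together with $u$, and for the same $n-1$ positions together with $u'$, gives $\nu_u=\nu_{u'}$. Hence $\nu_1=\dots=\nu_{r-1}=:\nu$, and (8) for $n$ of these positions gives $n\nu=0$, i.e. $\nu\in H[n]$. Finally, position $r$ together with any $n-d$ of the first $r-1$ positions has total weight $d+(n-d)=n$, so it is zero-sum, and (8) gives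
$$\nu_r=-(n-d)\nu=d\nu .$$
For $t_1<\dots<t_{r-1}<j<j'$ in $I$, formula (5) now yields
$$F(t_1,\dots,t_{r-1},j)-F(t_1,\dots,t_{r-1},j')=v_r(j)-v_r(j')=\nu_r=d\nu,\qquad\nu\in H[n].$$
This is (2), and Proposition A is proved. With Section 4, so is Theorem 1. $\blacksquare$

## 8. Maps from $\mathbb V_n^\kappa$ into an arbitrary abelian group

Proposition A allows any abelian group $H$ as target. Used this way it gives the following.

**Theorem 2.** Let $n\ge2$, let $\kappa$ be an infinite cardinal and let $H$ be any abelian group. The following are equivalent:

- (a) $H$ has a subgroup isomorphic to $\mathbb V_n^\kappa$;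
- (b) $(\mathbb V_n^\kappa)^\#$ embeds topologically in $H^\#$;
- (c) there is a continuous injection $(\mathbb V_n^\kappa)^\#\to H^\#$;
- (d) there is a map $f:\mathbb V_n^\kappa\to H$, continuous at at least one point for the Bohr topologies, such that $|f^{-1}(Q)|<\kappa$ whenever $Q\subseteq H$ and $|Q|<\kappa$ (for $\kappa=\omega$: $f$ is finite-to-one).

The algebra needed is about one family of subgroups. For a prime $p$ and $a\ge1$ put
$$P_a(H)=p^{a-1}H[p^a]\subseteq H[p].$$
This is a vector space over $\mathbb F_p$; if it is infinite, its cardinality equals its dimension. For example, with $p=2$ and $H=\mathbb V_2^\omega\oplus\mathbb Z_4$, the space $P_1(H)=H[2]$ is infinite, while $P_2(H)=2H[4]$ has two elements.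

**Lemma 4.** Let $h_\xi\in H$ have order $p^{a_\xi}$ with $a_\xi\ge1$, and suppose that the elements $p^{a_\xi-1}h_\xi\in H[p]$ are linearly independent over $\mathbb F_p$. Then the sum $\sum\langle h_\xi\rangle$ is direct.

*Proof.* Suppose a finite sum $\sum c_\xi h_\xi$ is $0$ but has a nonzero term. Let $p^e$, $e\ge1$, be the largest order of a term, and multiply by $p^{e-1}$. Each term becomes an element of $\langle h_\xi\rangle$ killed by $p$, that is, a multiple of $p^{a_\xi-1}h_\xi$, and at least one of them is nonzero. This contradicts independence. $\blacksquare$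

**Lemma 5.** For infinite $\kappa$, the group $\mathbb V_{p^a}^\kappa$ embeds in $H$ if and only if $|P_a(H)|\ge\kappa$.

*Proof.* If $\mathbb V_{p^a}^\kappa\cong V\le H$, then $P_a(H)\supseteq p^{a-1}V$, which has cardinality $\kappa$. Conversely, if $|P_a(H)|\ge\kappa$, then $\dim P_a(H)\ge\kappa$. Choose independent $b_\xi\in P_a(H)$ for $\xi<\kappa$, and $h_\xi\in H[p^a]$ with $p^{a-1}h_\xi=b_\xi$. Since $b_\xi\ne0$, each $h_\xi$ has order $p^a$, and by Lemma 4 the $h_\xi$ generate a copy of $\mathbb V_{p^a}^\kappa$. $\blacksquare$

**Proof of Theorem 2.** (a)⇒(b) is (B1), and (b)⇒(c) is trivial. (c)⇒(d): if $f$ is injective, then $|f^{-1}(Q)|\le|Q|$.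

(d)⇒(a). **Step 1. Normalize and split into primes.** The purpose is to reduce to a prime power and a map continuous at $0$. If $f$ is continuous at $x_0$, replace it by $g(x)=f(x_0+x)-f(x_0)$. This is continuous at $0$ with $g(0)=0$, and $g^{-1}(Q)=f^{-1}(Q+f(x_0))-x_0$, so the preimage condition is preserved. Write $f$ for $g$. Let $p$ be a prime dividing $n$ and $p^a$ the exact power of $p$ in $n$. By the Chinese remainder theorem, $\mathbb V_n^\kappa$ is the direct sum of the groups $\mathbb V_{p^a}^\kappa$ over these $p$. Restrict $f$ to one of them, with basis $(e_\xi)_{\xi<\kappa}$. Let $P=P_a(H)$. We claim that $|P|\ge\kappa$.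

**Step 2. If $|P|<\kappa$, choose a basis sequence that avoids the conclusion of Proposition A.** Suppose $|P|<\kappa$. Put $d=p^{a-1}$ and $r=2p^a-d+1$. Choose distinct $\xi_0,\xi_1,\ldots<\kappa$ recursively: given $\xi_0,\dots,\xi_{s-1}$, pick $\xi_s$ different from these such that for all $l<s$ and all $(r-1)$-subsets $\tau$ of $\{0,\dots,l-1\}$, with $x_\tau=\sum_{i\in\tau}e_{\xi_i}$,
$$f(x_\tau+d\,e_{\xi_s})\notin f(x_\tau+d\,e_{\xi_l})+P .\tag{9}$$
This is possible. For each of the finitely many pairs $(l,\tau)$ the set on the right has size $|P|<\kappa$, so its preimage under $f$ has size $<\kappa$. The map $\xi\mapsto x_\tau+d\,e_\xi$ is injective, because $0<d<p^a$. So each pair excludes fewer than $\kappa$ values of $\xi_s$, and altogether fewer than $\kappa$ values are excluded.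

**Step 3. Apply Proposition A.** The purpose is to contradict (9). Apply the proposition with $p^a$ in place of $n$ to $f$ on the span of the $e_{\xi_s}$, $s<\omega$, with this basis in this order. Taking $t_1<\dots<t_{r-1}<l<s$ in the resulting infinite set and $\tau=\{t_1,\dots,t_{r-1}\}\subseteq\{0,\dots,l-1\}$, we get
$$f(x_\tau+d\,e_{\xi_l})-f(x_\tau+d\,e_{\xi_s})\in p^{a-1}H[p^a]=P .$$
Since $P$ is a subgroup, this contradicts (9). So $|P_a(H)|\ge\kappa$.

**Step 4. Put the primes together.** By Lemma 5, $\mathbb V_{p^a}^\kappa$ embeds in $H$ for each $p^a$ exactly dividing $n$. Subgroups that are $p$-groups for different primes $p$ are independent, so the sum of these copies is direct and is a copy of $\mathbb V_n^\kappa$ in $H$. $\blacksquare$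

**Corollary.** For infinite cardinals $\kappa,\lambda$ there is a continuous injection $(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\lambda)^\#$ if and only if $n\mid m$ and $\kappa\le\lambda$.

*Proof.* If there is one, then by Theorem 2 $\mathbb V_n^\kappa$ is isomorphic to a subgroup of $\mathbb V_m^\lambda$. An element of order $n$ in a group killed by $m$ shows $n\mid m$, and cardinalities give $\kappa=|\mathbb V_n^\kappa|\le|\mathbb V_m^\lambda|=\lambda$. Conversely, if $n\mid m$ and $\kappa\le\lambda$, then $\mathbb V_n^\kappa$ embeds in $\mathbb V_m^\lambda$ as a group, and (B1) applies. $\blacksquare$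

## 9. Domains of bounded exponent

The example of Section 1, where $\mathbb V_2^\omega\oplus\mathbb Z_3$ embeds topologically in $(\mathbb V_2^\omega)^\#$, shows that finite pieces of the domain do not count. The next theorem makes this precise. Recall that $G$ has bounded exponent if $NG=0$ for some $N\ge1$.

**Theorem 3.** Let $G$ be an infinite abelian group of bounded exponent and $H$ any abelian group. The following are equivalent:

- (i) there is a continuous injection $G^\#\to H^\#$;
- (ii) $G^\#$ embeds topologically in $H^\#$;
- (iii) for every prime power $p^a$ ($a\ge1$) with $|p^{a-1}G[p^a]|$ infinite, $|p^{a-1}H[p^a]|\ge|p^{a-1}G[p^a]|$;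
- (iv) some finite-index subgroup of $G$ is isomorphic to a subgroup of $H$.

The proof uses the Prüfer–Baer theorem: every abelian group of bounded exponent is a direct sum of cyclic groups. We show (ii)⇒(i)⇒(iii)⇒(iv)⇒(ii). The first implication is trivial.

**Step 1. (i)⇒(iii): pass to large homogeneous subgroups.** Let $\kappa=|P_a(G)|$ be infinite. By Lemma 5, $\mathbb V_{p^a}^\kappa$ embeds in $G$. Restricting the continuous injection to this subgroup and applying Theorem 2, (c)⇒(a), we see that $\mathbb V_{p^a}^\kappa$ embeds in $H$. By Lemma 5, $|P_a(H)|\ge\kappa$.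

**Step 2. (iii)⇒(iv): build a copy of the infinite part of $G$ in $H$.** By Prüfer–Baer,
$$G=\bigoplus_{p,a}\ \bigoplus_{\kappa_{p,a}}\mathbb Z_{p^a},$$
a direct sum over finitely many prime powers, where the cardinals $\kappa_{p,a}$ may be finite. Let $G_0$ be the sum of those summands for which $\kappa_{p,a}$ is infinite. Then $G/G_0$ is a finite sum of finite groups, so $G_0$ has finite index in $G$.

Fix a prime $p$ for which some $\kappa_{p,a}$ is infinite, and let $a_1,\dots,a_s$ be the exponents $a$ with $\kappa_{p,a}$ infinite; put $\kappa_j=\kappa_{p,a_j}$. Then $|P_{a_j}(G)|\ge\kappa_j$, so (iii) gives $|P_{a_j}(H)|\ge\kappa_j$, hence $\dim P_{a_j}(H)\ge\kappa_j$. The spaces $P_{a_j}(H)$ may overlap, so the choices for different $j$ have to be interleaved. By transfinite recursion on $\xi<\max_j\kappa_j$ choose, for each $j$ with $\xi<\kappa_j$, one $j$ after another, an element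
$$b_{j,\xi}\in P_{a_j}(H)\ \text{ outside the }\mathbb F_p\text{-span of all elements chosen before.}$$
At that moment at most $s(|\xi|+1)<\kappa_j$ elements have been chosen, so their span has dimension less than $\kappa_j$ and cannot contain $P_{a_j}(H)$; the choice is possible. All the $b_{j,\xi}$ together are linearly independent. Choose $h_{j,\xi}\in H[p^{a_j}]$ with $p^{a_j-1}h_{j,\xi}=b_{j,\xi}$; it has order $p^{a_j}$. By Lemma 4 the $h_{j,\xi}$ generate a copy of $\bigoplus_j\mathbb V_{p^{a_j}}^{\kappa_j}$ in $H$. Copies for different primes are independent, so summing over $p$ embeds $G_0$ in $H$.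

**Step 3. (iv)⇒(ii): absorb the finite index.** Let $G_0\le G$ have finite index $N$ and embed in $H$. A finite-index subgroup is clopen in the Bohr topology: it is the intersection of the kernels of the finitely many characters of the finite quotient, pulled back to the group, and the kernel of a character with finite image is clopen. Together with (B1) and (B2) this shows that $G^\#$ is a topological sum of $N$ copies of $G_0^\#$, one for each coset.

The group $G_0$ is infinite and of bounded exponent, so by Prüfer–Baer it has a direct summand $\mathbb V_q^\lambda$ with $\lambda$ infinite and $q\ge2$: only finitely many isomorphism types of cyclic summands occur, so one occurs infinitely often. Since $\mathbb V_q^\lambda\cong\mathbb V_q^\lambda\oplus\mathbb Z_q^s$, we have $G_0\cong G_0\oplus\mathbb Z_q^s$ for every $s$. So $G_0$ has a subgroup isomorphic to $G_0$ of index $q^s$; choose $s$ with $q^s\ge N$. By the previous paragraph, applied to this subgroup of $G_0$, the space $G_0^\#$ is a topological sum of $q^s\ge N$ copies of itself. Mapping the $N$ clopen pieces of $G^\#$ homeomorphically onto $N$ of these pieces embeds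 $G^\#$ in $G_0^\#$. Finally $G_0^\#$ embeds in $H^\#$ by (B1). $\blacksquare$
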